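# List coloring the arcs of a packing of arborescences by branchings

## Arborescences, branchings and proper list colorings

All digraphs are finite and may have parallel arcs; parallel copies count as distinct arcs. An arc $uv$ has tail $u$ and head $v$, and it enters $v$. A *cycle* of the underlying graph is a cycle once orientations are forgotten: a loop is a cycle of length 1, and two arcs with the same pair of ends (parallel or opposite) form a cycle of length 2. A *directed cycle* is a cycle that can be traversed along the directions of its arcs.

One small digraph serves as the running example. Let $D_0$ have vertices $r,a,b$ and the four arcs $ra,\ ba,\ rb,\ ab$. Two arcs enter $a$, two enter $b$, none enters $r$.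

**Definition (spanning $r$-arborescence).** Let $D=(V,A)$ be a digraph and $r\in V$. A *spanning $r$-arborescence* is a set of arcs that forms a spanning tree of $D$ (ignoring orientations), in which every vertex other than $r$ has exactly one entering arc and $r$ has none. Equivalently, every vertex is reachable from $r$ and every arc is directed away from $r$.

*Example.* In $D_0$ the sets $\{ra,ab\}$, $\{rb,ba\}$ and $\{ra,rb\}$ are spanning $r$-arborescences. The set $\{ab,ba\}$ is not: it has one arc entering each of $a,b$, but it is not a tree.

**Definition (disjoint union).** $D$ is the *disjoint union of $k$ spanning $r$-arborescences* if $A$ can be partitioned into $k$ pairwise arc-disjoint sets, each of which is a spanning $r$-arborescence of $D$.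

*Example.* $D_0$ is the disjoint union of $\{ra,ab\}$ and $\{rb,ba\}$, so $k=2$. The choice $\{ra,rb\}$ does not extend to such a partition, because its complement $\{ba,ab\}$ is a cycle.

**Definition (branching).** A *branching* is a set of arcs that forms a forest (ignoring orientations) in which every vertex has at most one entering arc.

*Example.* In $D_0$, $\{ab\}$ and $\{ra,rb\}$ are branchings. The set $\{ra,ba\}$ is a forest but not a branching, since both arcs enter $a$. The set $\{ab,ba\}$ satisfies the in-degree condition but is not a forest. Every subset of a branching is a branching.

**Definition (proper list coloring).** Let each arc $a\in A$ have a list $L_a$ of colors. A *proper list coloring* of $D$ gives each arc a color from its list so that, for each color, the arcs receiving that color form a branching.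

*Example.* In $D_0$ take $L_{ra}=\{1,2\}$, $L_{ba}=\{2,3\}$, $L_{ab}=\{1,3\}$, $L_{rb}=\{1,2\}$. The choice $ra\mapsto 1$, $ba\mapsto 2$, $ab\mapsto 3$, $rb\mapsto 1$ is proper: the color classes are $\{ra,rb\}$, $\{ba\}$, $\{ab\}$.

We can now pose the problem, which comes from "Problem set 9" (http://berkri.web.elte.hu/wordpress/wp-content/uploads/2022/11/22probsem9.pdf). Suppose $D$ is the disjoint union of $k$ spanning $r$-arborescences. If every arc has the *same* list $\{1,\dots,k\}$, there is a proper list coloring: give the arcs of the $i$-th arborescence the color $i$. Now let the lists be arbitrary sets of size $k$, different from arc to arc. *Is there still always a proper list coloring, for every positive integer $k$?* The answer is yes.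

**Theorem 1.** *If $D=(V,A)$ is the disjoint union of $k$ spanning $r$-arborescences and $|L_a|\ge k$ for all $a\in A$, then $D$ has a proper list coloring.*

We prove this first, and then two stronger statements, Theorems 2 and 3.

## One tree, one head, and the four-arc digraph

**The case $k=1$.** Here $A$ is a single arborescence. Give each arc any color of its list. Every color class is a subset of a branching, hence a branching.

**The case of two vertices.** Let $V=\{r,v\}$. Then $A$ consists of $k$ parallel arcs $rv$, and a branching has at most one arc. We need $k$ distinct colors from $k$ lists of size at least $k$: color the arcs one after another; at each step fewer than $k$ colors have been used.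

**The digraph $D_0$, $k=2$.** Which pairs of arcs may not share a color? The pair $ra,ba$ (same head), the pair $rb,ab$ (same head), and the pair $ab,ba$ (a cycle). The remaining cycles of the underlying graph are the triangles $\{ra,ab,rb\}$ and $\{ra,ba,rb\}$, and each contains one of the forbidden equal-head pairs. So the conflicts form a path
$$ra\;-\;ba\;-\;ab\;-\;rb .$$
Walk along it; at each arc at most one of the two colors of its list is forbidden. So lists of size 2 suffice.

## Coloring head by head, and where it stops

The natural first attempt is greedy. Exactly $k$ arcs enter each vertex $v\neq r$, and they need distinct colors. Lists of size $k$ are exactly enough for that, as in the two-vertex case. So process the heads one at a time and try to avoid cycles on the way.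

This already stops at $D_0$ with all lists equal to $\{1,2\}$. Color $ra\mapsto1$, $ba\mapsto2$, then $rb\mapsto1$. Nothing is wrong so far. The last arc $ab$ may not have the color $1$, because of $rb$, so only $2$ is left, and this closes the monochromatic cycle $\{ab,ba\}$. In general, at the last arc of a head the in-degree condition alone can use up all but one color of the list, and no freedom is left for the cycle condition, which ties different heads together. We need a tool that handles all heads at once.

## The Combinatorial Nullstellensatz and a degree budget

**Combinatorial Nullstellensatz** (Alon, *Combinatorial Nullstellensatz*, Combin. Probab. Comput. 8 (1999), Thm 1.2). *Let $F$ be a field and let $f\in F[x_1,\dots,x_m]$ have total degree $\sum t_i$, with nonzero coefficient of $\prod x_i^{t_i}$. If $L_i\subseteq F$ and $|L_i|>t_i$ for all $i$, then there are $s_i\in L_i$ with $f(s_1,\dots,s_m)\neq0$.*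

*Example.* Let $f=(x_2-x_1)^2$, of total degree $2$. The coefficient of $x_1x_2$ is $-2\ne0$, so from any two sets of two real numbers we can pick two different numbers. This is the two-vertex case with $k=2$.

In our problem we may shrink lists to finite ones, so only finitely many colors occur, and we identify them with distinct real numbers. We take one variable $x_e$ per arc and look for a polynomial whose nonvanishing forces the coloring to be proper. Lists of size $k$ allow exponents up to $k-1$, so the monomial used has degree at most $(k-1)|A|$. With $n=|V|-1$ we have $|A|=kn$, so
$$\text{the degree budget is } (k-1)|A|=nk(k-1). \tag{1}$$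
For the condition "distinct colors at each head", multiply the differences $x_f-x_e$ over all pairs with the same head. This has degree $n\binom k2=\tfrac12 nk(k-1)$: exactly half of the budget.

What about cycles? Suppose a color class has at most one arc entering each vertex. If it contains a cycle with $\ell$ vertices and $\ell$ arcs, each arc has its head on the cycle, so each of the $\ell$ vertices is entered by exactly one cycle arc and left by the other: the cycle is directed. So it is enough to kill monochromatic directed cycles. The obvious way is one linear factor $x_e-x_f$ per directed cycle $C$, with $e,f$ two arcs of $C$ (there are no loops).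

This overruns the budget. Let $|W|=5$, $V=W\cup\{r\}$, and take all arcs $uv$ with $u\ne v$ in $W$ and one arc $rv$ for each $v\in W$. This digraph is the disjoint union of the $k=5$ arborescences $\{rv\}\cup\{vw:w\in W\setminus\{v\}\}$, $v\in W$. It has $25$ arcs, so the budget is $4\cdot25=100$, and the heads use $5\binom52=50$. The directed cycles of lengths $2,3,4,5$ number
$$\frac{5\cdot4}{2}+\frac{5\cdot4\cdot3}{3}+\frac{5\cdot4\cdot3\cdot2}{4}+\frac{5!}{5}=10+20+30+24=84 .$$
One factor for each gives total degree $134>100$, so every monomial of top degree has an exponent larger than $4$, and the Nullstellensatz no longer applies to lists of size $5$. Even when the count fits, one would still have to show that a coefficient of a long product without visible structure is nonzero.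

So we look for *one* polynomial, of degree only $n\binom k2$, that vanishes as soon as *any* monochromatic cycle exists.

## One determinant for all monochromatic cycles

Linear algebra detects cycles. Let $W=V\setminus\{r\}$, let $\chi_v$ ($v\in W$) be the unit vectors of $\mathbb R^W$, and put $\chi_r:=0$. For an arc $e=uv$ let
$$b_e=\chi_v-\chi_u\in\mathbb R^W. \tag{2}$$
*Example.* In $D_0$, in coordinates $(a,b)$: $b_{ra}=(1,0)$, $b_{ba}=(1,-1)$, $b_{rb}=(0,1)$, $b_{ab}=(-1,1)$. The cycle $\{ab,ba\}$ shows as $b_{ab}+b_{ba}=0$.

In general, if $C$ is a cycle of the underlying graph, traverse it and put $\varepsilon_e=1$ for arcs traversed forwards and $\varepsilon_e=-1$ for arcs traversed backwards. Then $\sum_{e\in C}\varepsilon_eb_e=0$, because each vertex of $C$ is arrived at once and left once.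

We want this relation to become visible exactly when the arcs of $C$ share a color. So attach to each arc the longer row
$$\bigl(b_e,\;x_eb_e,\;x_e^2b_e,\;\dots,\;x_e^{k-1}b_e\bigr)\in\mathbb R^{kn}.$$
If all $e\in C$ have $x_e=\alpha$, the *same* combination $\sum\varepsilon_e(\text{row }e)$ is zero, since in each block we get $\alpha^j\sum\varepsilon_eb_e=0$. There are $|A|=kn$ rows of length $kn$: a square matrix. Its determinant vanishes whenever some cycle is monochromatic. Its degree is $n(0+1+\dots+(k-1))=n\binom k2$, exactly the other half of the budget. It remains to see that the relevant coefficient is not zero. It turns out to count decompositions of $D$, all with the same sign.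

## Proof of Theorem 1

Let $n=|V|-1$. If $n=0$ then $A=\emptyset$ and there is nothing to prove, so let $n\ge1$ and $W=V\setminus\{r\}$. From the decomposition into arborescences: no arc enters $r$, exactly $k$ arcs enter each $v\in W$, there are no loops, and $|A|=kn$. Write $\delta(v)$ for the set of arcs entering $v$. We use $x^0=1$ throughout.

**Step 1: an acyclicity test for arborescences.** This step lets us recognize arborescences from directed cycles alone; it is used again for Theorem 2.

**Lemma 1.** *Let $B$ be a set of arcs with exactly one arc entering each $v\in W$ and none entering $r$. Then $B$ is a spanning $r$-arborescence if and only if $B$ contains no directed cycle.*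

*Proof.* If $B$ is a spanning $r$-arborescence, it is a tree and contains no cycle at all. Conversely, let $B$ have no directed cycle. From any vertex, repeatedly pass to the tail of the entering arc. No vertex can repeat, since that would give a directed cycle. As $V$ is finite, the walk ends, and it can only end at a vertex without entering arc, that is, at $r$. So $B$ connects every vertex to $r$. A connected graph with $n+1$ vertices and $n$ edges is a tree, so $B$ is a spanning tree, and it has the required in-degrees. $\square$

**Step 2: the polynomial.** We fix the orders carefully, because signs will matter. Fix a linear order of $W$ and of each $\delta(v)$, and order $A$ by head first, then within $\delta(v)$. Let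
$$P_1(x)=\prod_{v\in W}\ \prod_{\substack{e,f\in\delta(v)\\ e<f}}(x_f-x_e). \tag{3}$$
Let $N(x)$ be the $kn\times kn$ matrix with rows indexed by $A$ in this order and columns indexed by $W\times\{0,\dots,k-1\}$, ordered by vertex first, then by $j$, with entries
$$N(x)_{e,(w,j)}=b_e(w)\,x_e^{\,j}. \tag{4}$$
Put $P_2=\det N(x)$ and $P=P_1P_2$. (These are the long rows of the previous section with the columns rearranged.)

**Step 3: nonvanishing gives a proper coloring.** We show: *if $P(c)\ne0$ for some $c\in\mathbb R^A$, then for every color $\alpha$ the set $\{e:c_e=\alpha\}$ is a branching.*

Since $P_1(c)\neq0$, arcs with the same head have different colors, so a color class has at most one arc entering each vertex (and none entering $r$). Suppose $\{e:c_e=\alpha\}$ contained a cycle $C$ of the underlying graph. Take signs $\varepsilon_e=\pm1$ with $\sum_{e\in C}\varepsilon_eb_e=0$. For $e\in C$ the row of $N(c)$ indexed by $e$ is $\bigl(b_e(w)\alpha^j\bigr)_{(w,j)}$, so column $(w,j)$ of $\sum_{e\in C}\varepsilon_e(\text{row }e)$ equals $\alpha^j\sum_{e\in C}\varepsilon_eb_e(w)=0$. The rows are dependent and $P_2(c)=0$, a contradiction. So every color class is a forest, hence a branching.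

**Step 4: the degree.** We check that $P$ fits the budget (1). $P_1$ is homogeneous of degree $n\binom k2$. Every term of the determinant $P_2$ uses each column $(w,j)$ once, and column $(w,j)$ contributes degree $j$; so $P_2$ is $0$ or homogeneous of degree $n\sum_{j=0}^{k-1}j=n\binom k2$. Hence $P$ is $0$ or homogeneous of degree $nk(k-1)=(k-1)|A|$.

**Step 5: expanding both factors.** The aim is a formula for the coefficient of $\prod_{e\in A}x_e^{k-1}$ in $P$.

For $v\in W$ write $\delta(v)=\{e_0<\dots<e_{k-1}\}$. For a bijection $\sigma_v:\delta(v)\to\{0,\dots,k-1\}$ let $\operatorname{sgn}(\sigma_v)$ be the sign of the permutation $i\mapsto\sigma_v(e_i)$. The Vandermonde determinant gives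
$$\prod_{i<i'}(x_{e_{i'}}-x_{e_i})=\det\bigl(x_{e_i}^{\,j}\bigr)_{i,j}=\sum_{\sigma_v}\operatorname{sgn}(\sigma_v)\prod_{e\in\delta(v)}x_e^{\sigma_v(e)} .$$
Multiplying over $v$,
$$P_1=\sum_\sigma\ \prod_{v}\operatorname{sgn}(\sigma_v)\ \prod_{e\in A}x_e^{\sigma(e)}, \tag{5}$$
where $\sigma=(\sigma_v)_{v\in W}$ runs over all families of such bijections and $\sigma(e):=\sigma_v(e)$ for $e\in\delta(v)$.

For $P_2$, let $b_e^{(j)}$ be the row vector with entry $b_e(w)$ in column $(w,j)$ for each $w$, and $0$ in the columns $(w,j')$ with $j'\neq j$. Row $e$ of $N(x)$ is $\sum_jx_e^{\,j}b_e^{(j)}$. The determinant is linear in each row, so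
$$P_2=\sum_{\tau:A\to\{0,\dots,k-1\}}\ \prod_{e}x_e^{\tau(e)}\ \det N_\tau, \tag{6}$$
where $N_\tau$ has rows $b_e^{(\tau(e))}$.

A term of (5) and a term of (6) multiply to a multiple of $\prod x_e^{k-1}$ exactly when $\tau(e)=k-1-\sigma(e)$ for all $e$. So the coefficient we want is
$$\sum_\sigma\ \prod_v\operatorname{sgn}(\sigma_v)\ \det N_{\bar\sigma},\qquad \bar\sigma(e)=k-1-\sigma(e). \tag{7}$$

**Step 6: each term splits into $k$ small determinants.** Fix $\sigma$ and let $A_j=\{e\in A:\bar\sigma(e)=j\}$ for $0\le j\le k-1$. As $\bar\sigma$ is a bijection on each $\delta(v)$, each $A_j$ contains exactly one arc entering each $v\in W$.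

Rows and columns of $N_{\bar\sigma}$ are both arranged in $n$ consecutive blocks of size $k$, one for each $v\in W$. Permute the rows so that $e\in\delta(v)$ moves to the position of column $(v,\bar\sigma(e))$. This is a product of permutations inside the blocks $\delta(v)$, so its sign is $\prod_v\operatorname{sgn}(\bar\sigma_v)$. Now $\bar\sigma_v$ is $\sigma_v$ followed by the reversal $j\mapsto k-1-j$, in which all $\binom k2$ pairs are inverted. Hence
$$\prod_v\operatorname{sgn}(\bar\sigma_v)=(-1)^{n\binom k2}\prod_v\operatorname{sgn}(\sigma_v).$$

After this move, the row in position $(v,j)$ is $b_e^{(j)}$, where $e$ is the arc of $A_j$ entering $v$. Reorder rows and columns simultaneously so that positions are sorted by $j$ first and then by vertex; a simultaneous reordering does not change the determinant. A row with second index $j$ is zero outside the columns with second index $j$, so the matrix is now block diagonal with blocks $M_0,\dots,M_{k-1}$, where $M_j$ is the $W\times W$ matrix whose row $v$ is $b_e$, with $e$ the unique arc of $A_j$ entering $v$. Thus $\det N_{\bar\sigma}=(-1)^{n\binom k2}\prod_v\operatorname{sgn}(\sigma_v)\prod_j\det M_j$. Multiplying by $\prod_v\operatorname{sgn}(\sigma_v)$, whose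 square is $1$, we get
$$\prod_v\operatorname{sgn}(\sigma_v)\,\det N_{\bar\sigma}=(-1)^{n\binom k2}\prod_{j=0}^{k-1}\det M_j. \tag{8}$$
The sign on the right no longer depends on $\sigma$. This is where the two halves $P_1$ and $P_2$ fit together.

**Step 7: $\det M_j$ is $1$ or $0$.** We show that $\det M_j=1$ if $A_j$ is a spanning $r$-arborescence and $\det M_j=0$ otherwise.

If $A_j$ contains a directed cycle, this cycle avoids $r$, since no arc enters $r$. Its arcs have distinct heads in $W$, so they correspond to distinct rows of $M_j$, and these rows sum to $0$. So $\det M_j=0$.

If $A_j$ contains no directed cycle, order $V$ so that the tail of every arc of $A_j$ precedes its head, and arrange rows and columns of $M_j$ simultaneously in this order. The row of $v$, coming from an arc $uv$, has $1$ in column $v$, has $-1$ in the earlier column $u$ if $u\ne r$, and has $0$ elsewhere. So the matrix is triangular with unit diagonal, and $\det M_j=1$.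

By Lemma 1, the second case is exactly the case that $A_j$ is a spanning $r$-arborescence.

**Step 8: the coefficient counts decompositions.** By (7), (8) and Step 7, each $\sigma$ contributes $(-1)^{n\binom k2}$ if $(A_0,\dots,A_{k-1})$ is an ordered partition of $A$ into spanning $r$-arborescences, and $0$ otherwise. The map $\sigma\mapsto(A_0,\dots,A_{k-1})$ is injective, since $\sigma(e)=k-1-j$ for $e\in A_j$. Every ordered partition $(T_0,\dots,T_{k-1})$ of $A$ into spanning $r$-arborescences arises: put $\sigma(e)=k-1-j$ for $e\in T_j$; each $T_j$ has exactly one arc in each $\delta(v)$, so each $\sigma_v$ is a bijection. Therefore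
$$\text{the coefficient of }\prod_{e\in A}x_e^{k-1}\text{ in }P\text{ is }(-1)^{n\binom k2}\,\theta(D), \tag{9}$$
where $\theta(D)$ is the number of ordered partitions of $A$ into $k$ spanning $r$-arborescences.

**Step 9: conclusion.** By hypothesis $\theta(D)\ge1$, so the coefficient (9) is nonzero; in particular $P\not\equiv0$, and by Step 4 its total degree is $(k-1)|A|$. Since $|L_e|\ge k>k-1$, the Combinatorial Nullstellensatz with all $t_e=k-1$ gives $c_e\in L_e$ with $P(c)\ne0$. By Step 3, $c$ is a proper list coloring. $\blacksquare$

**The polynomial of $D_0$ by hand.** Write $x,y,z,w$ for the variables of $ra,ba,rb,ab$, with $a<b$, $ra<ba$, $rb<ab$. Then $P_1=(y-x)(w-z)$. With columns $(a,0),(a,1),(b,0),(b,1)$,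
$$P_2=\det\begin{pmatrix}1&x&0&0\\1&y&-1&-y\\0&0&1&z\\-1&-w&1&w\end{pmatrix}
=\det\begin{pmatrix}y-x&-1&-y\\0&1&z\\x-w&1&w\end{pmatrix},$$
after subtracting row 1 from row 2, adding it to row 4 and expanding along the first column. Expanding along the first row gives
$$P_2=(y-x)(w-z)-z(x-w)+y(x-w)=xy-xw-yz+zw=(x-z)(y-w).$$
The factor $y-w$ is the cycle $\{ba,ab\}$. The factor $x-z$ vanishes when $ra,rb$ share a color, which is in fact allowed: nonvanishing of $P$ is sufficient for a proper coloring, not necessary. In
$$P=(yw-yz-xw+xz)(xy-xw-yz+zw)$$
the monomial $xyzw$ arises from $(-yz)(-xw)$ and $(-xw)(-yz)$, so its coefficient is $2$. Formula (9) says the same: $(-1)^{2\binom22}=1$, and $\theta(D_0)=2$, because $\{ra,ab\},\{rb,ba\}$ is the only partition and it can be ordered in two ways.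

**The number $k$ cannot be lowered.** In Theorem 1, for every $D$ with $|V|\ge2$, a vertex $v\ne r$ has in-degree $k$. If all lists are the same set of $k-1$ colors, two arcs entering $v$ share a color (for $k=1$ the lists are empty), so there is no proper list coloring.

## Partitions into branchings and lists of the same size

Theorem 1 extends from packings of arborescences with a common root to all digraphs that split into $k$ branchings. Write $d^-(v)$ for the in-degree of $v$ and $A[X]$ for the set of arcs with both ends in $X$.

**Theorem 2.** *Let $D=(V,A)$ be a loopless digraph, possibly with parallel arcs, and let $k\ge1$. The following are equivalent.*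

1. *$A$ can be partitioned into $k$ (possibly empty) branchings.*
2. *$D$ has a proper list coloring for every choice of lists of size $k$.*
3. *$d^-(v)\le k$ for all $v\in V$, and at most $k(|X|-1)$ arcs have both ends in $X$, for every nonempty $X\subseteq V$.*
4. *For every $m\ge1$ and all lists of size $km$, one can choose an $m$-subset $C_a\subseteq L_a$ for each arc $a$ so that for each color $\alpha$ the set $\{a:\alpha\in C_a\}$ is a branching.*

In particular this covers disjoint unions of $k$ spanning arborescences with arbitrary, possibly different, roots.

*Example.* Let $V=\{a,b\}$, $A=\{ab,ba\}$, $k=2$. Then $\{ab\},\{ba\}$ are two branchings (arborescences with different roots), both in-degrees are $1$, and $X=V$ spans $2=k(|X|-1)$ arcs. Condition 4 says that two lists of size $2m$ contain disjoint $m$-subsets, one each. That is clear: choose any $m$ colors for $ab$; at least $m$ colors of the other list remain.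

One implication uses a classical theorem.

**Edmonds' disjoint arborescences theorem** (J. Edmonds, *Edge-disjoint branchings*, 1973). *Let $r^*$ be a vertex of a digraph. If every nonempty set $X$ of vertices not containing $r^*$ is entered by at least $k$ arcs, then the digraph contains $k$ pairwise arc-disjoint spanning $r^*$-arborescences.*

(An arc enters $X$ if its head is in $X$ and its tail is not.) For example, in $D_0$ the sets $\{a\}$, $\{b\}$, $\{a,b\}$ are each entered by $2$ arcs, and there are $2$ disjoint spanning $r$-arborescences.

**Proof of Theorem 2.** We prove $1\Leftrightarrow2$, $1\Leftrightarrow3$, and $4\Rightarrow2$, $1\Rightarrow4$.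

**$1\Rightarrow2$: complete the branchings to arborescences.** Let $A=B_1\sqcup\dots\sqcup B_k$ with branchings $B_i$. Add a new vertex $r^*$. For each $i$ and each $v\in V$ not entered by an arc of $B_i$, add a new arc $r^*v$ to $B_i$; call the result $B_i^*$. (In the example above this yields exactly $D_0$, with $r^*$ in the role of $r$.) In $B_i^*$ every $v\in V$ is entered exactly once and $r^*$ is not entered. A directed cycle in $B_i^*$ would avoid $r^*$, hence lie in the forest $B_i$, which is impossible. By Lemma 1, $B_i^*$ is a spanning $r^*$-arborescence. So the enlarged digraph is the disjoint union of the $k$ spanning $r^*$-arborescences $B_1^*,\dots,B_k^*$. Give the new arcs arbitrary lists of size $k$ and apply Theorem 1. Restrict the coloring to $A$: each color class is a subset of a branching, hence a branching.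

**$2\Rightarrow1$: use equal lists.** With all lists equal to $\{1,\dots,k\}$, the color classes partition $A$ into $k$ branchings, some possibly empty.

**$1\Rightarrow3$: count.** Each branching has at most one arc entering $v$. Being a forest, it has at most $|X|-1$ arcs with both ends in $X$. Sum over the $k$ branchings.

**$3\Rightarrow1$: fill up the in-degrees and apply Edmonds' theorem.** Add a new vertex $r^*$ and, for each $v\in V$, $k-d^-(v)\ge0$ parallel arcs $r^*v$. Now every $v\in V$ has in-degree $k$. Let $X\subseteq V$ be nonempty. Of the $k|X|$ arcs with head in $X$, those that do not enter $X$ are the arcs of $A[X]$. So $X$ is entered by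
$$k|X|-|A[X]|\ \ge\ k|X|-k(|X|-1)=k$$
arcs. By Edmonds' theorem there are $k$ disjoint spanning $r^*$-arborescences. Together they use $k$ arcs entering each $v\in V$, hence all arcs. Their restrictions to $A$ are $k$ branchings that partition $A$.

**$4\Rightarrow2$: specialize.** Take $m=1$.

**$1\Rightarrow4$: multiply the arcs.** Replace each arc by $m$ parallel copies with the same list, of size $km$. Given a partition of $A$ into $k$ branchings, take each branching $m$ times, using a different copy of each arc each time: the new digraph is partitioned into $km$ branchings. By $1\Rightarrow2$ with $km$ in place of $k$, it has a proper list coloring. The copies of one arc have the same head, so they receive $m$ distinct colors. Let $C_a$ be the set of colors of the copies of $a$; it is an $m$-subset of $L_a$. For a color $\alpha$, the arcs $a$ with $\alpha\in C_a$ correspond one-to-one to the copies colored $\alpha$, with the same tails and heads, so they form a branching. $\blacksquare$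

## Two determinants: common bases of represented matroids

In Theorem 1 the factor $P_1$ is also a determinant of the same type as $P_2$. Replace $b_e$ in (4) by $\chi_v$, where $v$ is the head of $e$: row $e\in\delta(v)$ then has entries $x_e^{\,j}$ in the columns $(v,j)$ and $0$ elsewhere, so the matrix is block diagonal with Vandermonde blocks, and its determinant is $P_1$. This suggests a statement in terms of two matrices.

**Definition (represented matroid).** Let $N$ be a real $\rho\times S$ matrix of rank $\rho$, with columns indexed by a finite set $S$. The matroid of rank $\rho$ on $S$ *represented* by $N$ has as independent sets those subsets of $S$ whose columns are linearly independent, and as bases the independent sets of size $\rho$. For a $\rho$-subset $B$ of the linearly ordered set $S$, $N[B]$ is the square submatrix on the columns in $B$, in increasing order; so $B$ is a basis if and only if $\det N[B]\ne0$. A *common basis* of two matroids on $S$ is a set that is a basis of both.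

*Example.* Let $S=A(D_0)$ with order $ra<ba<rb<ab$, and $\rho=2$. Let
$$N_1=\begin{pmatrix}1&1&0&0\\0&0&1&1\end{pmatrix},\qquad N_2=\begin{pmatrix}1&1&0&-1\\0&-1&1&1\end{pmatrix},$$
with columns $\chi_v$ ($v$ the head) and $b_e$ respectively. Independence for $N_1$ means distinct heads. For $B=\{ra,ab\}$ both determinants are $1$, so $B$ is a common basis. For $B=\{ba,ab\}$ we get $\det N_1[B]=1$ and $\det N_2[B]=1\cdot1-(-1)(-1)=0$.

**Theorem 3.** *Let $M_1,M_2$ be matroids of rank $\rho$ on a finite linearly ordered set $S$, represented over $\mathbb R$ by $\rho\times S$ matrices $N_1,N_2$ such that*
$$\det N_1[B]\cdot\det N_2[B]\ \ge0\qquad\text{for every }\rho\text{-subset }B\subseteq S. \tag{10}$$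
*If $S$ can be partitioned into $k$ common bases, then for all lists $L_s$ of size $k$ one can choose $c_s\in L_s$ such that every color class is independent in both $M_1$ and $M_2$.*

If $M_1=M_2$ and $N_1=N_2$, then (10) holds trivially, as the product is a square.

**How Theorem 1 fits in.** Let $D$ be as in Theorem 1, $S=A$, $\rho=n$; let column $e=uv$ of $N_1$ be $\chi_v$ and column $e$ of $N_2$ be $b_e$. Let $B$ be a set of $n$ arcs. If two of them have the same head, $\det N_1[B]=0$. Otherwise $B$ has exactly one arc entering each $v\in W$. Rearranging the columns by head changes both determinants by the same sign and turns $N_1[B]$ into the identity and $N_2[B]$ into the transpose of a matrix as in Step 7. So the product in (10) is $1$ if $B$ is a spanning $r$-arborescence and $0$ otherwise. Hence the common bases are the spanning $r$-arborescences, and as one exists, both matrices have rank $n$. A color class independent in both matroids has distinct heads and contains no cycle (a cycle is dependent for $N_2$), so it is a branching.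

**Proof of Theorem 3.** As before, we identify the colors with distinct real numbers. Since common bases have $\rho$ elements, $|S|=k\rho$. For $p=1,2$ let $n_s^p\in\mathbb R^\rho$ be column $s$ of $N_p$, and let $F_p(x)$ be the determinant of the $k\rho\times k\rho$ matrix whose row $s$ is
$$\bigl(n_s^p,\;x_sn_s^p,\;\dots,\;x_s^{k-1}n_s^p\bigr).$$

**Step 1: nonvanishing.** If a color class of $c$, with color $\alpha$, is dependent in $M_p$, there is a nontrivial relation $\sum\lambda_sn_s^p=0$ over this class. The same relation holds among the corresponding rows, since block $j$ gives $\alpha^j\sum\lambda_sn_s^p=0$. So $F_p(c)=0$. Hence $F_1(c)F_2(c)\ne0$ implies that all color classes are independent in both matroids.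

**Step 2: degree.** Each of the $\rho$ columns of block $j$ contributes degree $j$ to every term of the determinant, so each $F_p$ is $0$ or homogeneous of degree $\rho\binom k2$. Hence $F_1F_2$ is $0$ or homogeneous of degree $\rho k(k-1)=(k-1)|S|$.

**Step 3: coefficients of a single $F_p$.** By multilinearity in the rows, the coefficient of $\prod_sx_s^{j(s)}$ in $F_p$ is the determinant of the matrix whose row $s$ is $n_s^p$ in block $j(s)$ and $0$ in the other blocks. Let $S_i=\{s:j(s)=i\}$. If the classes do not all have size $\rho$, some $|S_i|>\rho$, because the sizes add up to $k\rho$. Then more than $\rho$ rows lie in the $\rho$-dimensional space of block $i$, and the determinant is $0$. If all $|S_i|=\rho$, list the rows as $S_0$, then $S_1$, and so on, each class in increasing order. The matrix becomes block diagonal with blocks $N_p[S_i]^{\mathsf T}$. So the coefficient is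
$$\epsilon(S_0,\dots,S_{k-1})\prod_i\det N_p[S_i], \tag{11}$$
where $\epsilon(S_0,\dots,S_{k-1})$ is the sign of the permutation of $S$ given by this listing.

**Step 4: the coefficient in the product.** To obtain $\prod_sx_s^{k-1}$ in $F_1F_2$, an exponent function $j$ in $F_1$ must be paired with $k-1-j$ in $F_2$. If $j$ has the classes $S_0,\dots,S_{k-1}$, then $k-1-j$ has the same classes in reversed order. By (11) the coefficient is
$$\sum_{(S_0,\dots,S_{k-1})}\epsilon(S_0,\dots,S_{k-1})\,\epsilon(S_{k-1},\dots,S_0)\prod_i\det N_1[S_i]\det N_2[S_i],$$
summed over ordered partitions of $S$ into $\rho$-sets. Two elements of the same class are listed in increasing order in both listings and give no inversion. Two elements of different classes are inverted in exactly one of the two listings. There are $\rho^2\binom k2$ such pairs, so the product of the two signs is $(-1)^{\rho^2\binom k2}=(-1)^{\rho\binom k2}$, as $\rho^2\equiv\rho\pmod 2$. The coefficient equals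
$$(-1)^{\rho\binom k2}\sum_{(S_0,\dots,S_{k-1})}\ \prod_i\det N_1[S_i]\det N_2[S_i]. \tag{12}$$

**Step 5: conclusion.** All summands in (12) are $\ge0$ by (10), and a partition into common bases gives a summand $>0$. So the coefficient is nonzero, $F_1F_2$ has total degree $(k-1)|S|$, and since $|L_s|=k>k-1$ the Combinatorial Nullstellensatz gives $c_s\in L_s$ with $F_1(c)F_2(c)\neq0$. By Step 1 this choice is as required. $\blacksquare$

**Where (10) is used.** Without (10) the sum (12) can cancel. Take $\rho=k=2$, $S=\{1,2,3,4\}$ and
$$N_1=\begin{pmatrix}1&0&0&1\\0&1&1&0\end{pmatrix},\qquad N_2=\begin{pmatrix}1&0&1&1\\0&1&1&2\end{pmatrix}.$$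
Write $p_{st}$ and $q_{st}$ for the determinants on columns $s<t$ of $N_1$ and $N_2$. Then $p_{12}=p_{13}=1$, $p_{24}=p_{34}=-1$, $p_{14}=p_{23}=0$, and $q_{12}=q_{13}=q_{34}=1$, $q_{24}=-1$. So $\{1,2\},\{3,4\}$ is a partition into common bases, while $p_{34}q_{34}=-1$ violates (10). Each partition into two pairs is counted in two orders, and the sum in (12) is
$$2\bigl(p_{12}p_{34}q_{12}q_{34}+p_{13}p_{24}q_{13}q_{24}+p_{14}p_{23}q_{14}q_{23}\bigr)=2(-1+1+0)=0 .$$
So for these two matrices the argument stops at Step 5. The conclusion of the theorem still holds in this instance. Independence for $N_1$ only asks that $1,4$ get different colors and that $2,3$ get different colors, which lists of size 2 allow. Every class then has at most two elements, and any two columns of $N_2$ are independent.
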